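# Idempotent ultrafilters that split only by translation

## Idempotents of $G^*$ whose only decompositions are translations

**Theorem 1 (ZFC).** Let $G$ be an infinite abelian group. There are at least $2^{\mathfrak c}$ idempotents $p\in G^*$ such that
$$q,r\in G^*,\ q+r=p\ \Longrightarrow\ \exists x\in G:\ q=x+p,\ r=-x+p .$$
In particular each such $p$ has the trivial sums property.

**Addendum 2.** If $G$ is the countably infinite Boolean group, none of the idempotents constructed in the proof below is strongly summable.

Let us unpack every word. Throughout, $G$ is an abelian group written additively, and $\beta G$ is the set of ultrafilters on $G$. Each $x\in G$ is identified with the principal ultrafilter it generates, and $G^*=\beta G\setminus G$ is the set of nonprincipal ultrafilters. For $X\subseteq G$ put $\overline X=\{q\in\beta G:X\in q\}$. These sets are the basic clopen sets of a compact Hausdorff topology on $\beta G$. We use compactness in this form: if a family of subsets of $G$ has nonempty finite intersections, then some ultrafilter contains all of its members.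

The operation of $G$ extends to $\beta G$ by
$$A\in p+q\iff\{x\in G:-x+A\in q\}\in p .$$
It helps to read this with quantifiers. Say "for $r$-a.e. $y$" for "for all $y$ in some member of $r$". Then $A\in p+q$ means: for $p$-a.e. $x$, for $q$-a.e. $y$, $x+y\in A$. First $x$ is chosen, then $y$ far out depending on $x$. For $x\in G$ the formula gives $x+p=\{x+A:A\in p\}$, so $-x+A\in r\iff A\in x+r$.

Three standard facts:

* The sum is associative. Indeed $A\in(p+q)+r$ iff for $p$-a.e. $y$ we have $\{z:-(y+z)+A\in r\}\in q$; this set is $\{z:-z+(-y+A)\in r\}$, so the condition says $-y+A\in q+r$ for $p$-a.e. $y$.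
* Elements of $G$ commute with all of $\beta G$: $A\in q+x$ iff $\{y:x+y\in A\}=-x+A\in q$ iff $A\in x+q$.
* For fixed $q$ the map $p\mapsto p+q$ is continuous, since the preimage of $\overline A$ is $\overline{\{x:-x+A\in q\}}$.

An ultrafilter $p$ is idempotent if $p+p=p$. Idempotents come from the Ellis–Numakura theorem: a nonempty compact Hausdorff semigroup in which all maps $p\mapsto p+q$ are continuous contains an idempotent. So every nonempty closed subsemigroup of $\beta G$ contains one.

Write $G+p=\{x+p:x\in G\}$. An ultrafilter $p\in G^*$ has the **trivial sums property** if $q,r\in G^*$ and $q+r=p$ imply $q,r\in G+p$. If $p$ is idempotent, the decompositions $(x+p)+(-x+p)=p+p=p$ always exist, so the implication in Theorem 1 is an equivalence: these are all the decompositions of $p$ inside $G^*$. For countable $G$ the number $2^{\mathfrak c}$ is the largest possible, as $|\beta G|\le 2^{\mathfrak c}$.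

For a sequence $\vec x=\langle x_n\mid n<\omega\rangle$ in $G$ let $\mathrm{FS}(\vec x)=\{\sum_{n\in a}x_n:a\subseteq\omega\text{ finite, nonempty}\}$. A nonprincipal $p$ is **strongly summable** if for every $A\in p$ there is $\vec x$ with $\mathrm{FS}(\vec x)\subseteq A$ and $\mathrm{FS}(\vec x)\in p$. The existence of strongly summable ultrafilters on abelian groups cannot be proved in ZFC. The thesis "Strongly Summable Ultrafilters: Some Properties" (https://dfernandezb.web.app/FernandezBreton_David_J_2014_PhD.pdf) asks whether ZFC alone proves that some abelian group carries an idempotent with the trivial sums property. Theorem 1 answers yes, on every infinite abelian group.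

## Two ultrafilters without the trivial sums property

**Example 1 (a sum of two one-letter ultrafilters).** Let $G=\bigoplus_\omega\mathbb Z/2$ with basis $e_0,e_1,\dots$, let $q\in G^*$ contain $B=\{e_n:n<\omega\}$, and let $p=q+q$. Take $x\in G$. For $p$-a.e. element $e_m+e_n$ we have $n>m>\max\operatorname{supp}x$, so $x+p$ concentrates on elements with support of size $|\operatorname{supp}x|+2\geq 2$. Hence $B\notin x+p$ and $q\ne x+p$. So $p=q+q$ does not have the trivial sums property.

Idempotency does not repair this.

**Example 2 (an idempotent without the property).** Let $H\le G$ be an infinite subgroup of infinite index, for instance the span of the $e_{2n}$ in Example 1. By Ellis–Numakura applied to the closed semigroup $H^*$, there is an idempotent $e\in H^*$; regard it as an ultrafilter on $G$. Let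
$$P=\{p\in\beta G:p+e=p\text{ and no coset of }H\text{ is in }p\}.$$
*$P$ is closed*: $\{p:p+e=p\}$ is the set where two continuous maps agree, and the second condition excludes clopen sets. *$P$ is nonempty*: finitely many cosets do not cover $G$, so some $f\in\beta G$ contains no coset of $H$. Then $(f+e)+e=f+e$, and $x+H\in f+e$ iff $\{y:(x-y)+H\in e\}=x+H$ is in $f$, which is false. *$P$ is a semigroup*: for $p,r\in P$ we have $p+r+e=p+r$, and $\{y:(x-y)+H\in r\}=\emptyset$, so $x+H\notin p+r$. Let $p\in P$ be idempotent. It is nonprincipal, and $p=p+e$. If $e=x+p$, then $H\in x+p$, so $-x+H\in p$, which is impossible. So $e\notin G+p$.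

Ellis–Numakura alone therefore does not give the property. We must shape the semigroup to which we apply it.

## Reduction to countable groups

This step lets us enumerate $G$. Let $H\le G$ be a countably infinite subgroup, let $p\in H^*$ be as in Theorem 1 for $H$, and regard $p$ as an ultrafilter on $G$; it is idempotent. Suppose $q+r=p$ with $q,r\in G^*$. As $H\in p$, the set $\{x:-x+H\in r\}$ is in $q$. Different cosets are disjoint and cannot both be in $r$, so this set lies in one coset $x_0+H$. Hence $x_0+H\in q$ and $-x_0+H\in r$. So $-x_0+q$ and $x_0+r$ lie in $H^*$ and have sum $p$. By the claim for $H$ there is $x\in H$ with $-x_0+q=x+p$ and $x_0+r=-x+p$, i.e. $q=(x_0+x)+p$ and $r=-(x_0+x)+p$. Distinct ultrafilters on $H$ stay distinct on $G$, so the number $2^{\mathfrak c}$ carries over.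

**From now on $G=\{g_0=0,g_1,g_2,\dots\}$ is countably infinite.**

## A recursion with FS-sets, and where it stops

Here is a natural plan. Find a closed semigroup $S\subseteq G^*$ such that every decomposition of an element of $S$ can be moved into $S$ by a translation. Then list all subsets of $G$ as $\{A_\xi:\xi<\mathfrak c\}$, and by recursion put sets into a filter so that $A_\xi$ or its complement enters at stage $\xi$. At the end only one ultrafilter $p$ remains. If $T=\{p\}$ satisfies
$$\text{for }q,r\in S:\quad q+r\in T\iff q\in T\text{ and }r\in T, \tag{1}$$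
then "$\Leftarrow$" gives $p+p=p$, and "$\Rightarrow$" gives trivial sums.

Which sets should enter? The first thing to try is $\mathrm{FS}$-sets. For a sequence $\vec x$ put $\mathrm{FS}_n=\mathrm{FS}(x_n,x_{n+1},\dots)$. If all $\mathrm{FS}_n$ are in $q$ and in $r$, they are in $q+r$: an element $x\in\mathrm{FS}_n$ that uses indices below $m$ (with $m\ge n$) satisfies $x+\mathrm{FS}_m\subseteq\mathrm{FS}_n$. So "$\Leftarrow$" comes for free. As long as $\xi$ is countable, stage $\xi$ works. Let $q$ be an idempotent in the closed semigroup of nonprincipal ultrafilters containing all sets $Y_0,Y_1,\dots$ chosen so far, and let $A\in q$ be $A_\xi$ or its complement. For $C\in q$ let $C^\star=\{x\in C:-x+C\in q\}$; we check later that $C^\star\in q$ and $-x+C^\star\in q$ for $x\in C^\star$. Let $C_n=A\cap Y_0\cap\dots\cap Y_n$ and choose inductively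
$$x_n\in\bigcap_{j\le n}\Big(C_j^\star\cap\bigcap_{s\in\mathrm{FS}(x_j,\dots,x_{n-1})}(-s+C_j^\star)\Big)\in q .$$
Then $\mathrm{FS}_j\subseteq C_j$ for all $j$. Choosing the $x_n$ so that each finite set misses some $\mathrm{FS}_m$ is also possible ($x_n$ only has to avoid a finite set so that no new sum falls in $\{g_0,\dots,g_n\}$), so the filter stays nonprincipal.

The point of failure is an uncountable $\xi$. Each $x_n$ takes care of only finitely many earlier sets, and now there is no list of length $\omega$. This cannot be mended in ZFC: if the recursion reached $\mathfrak c$, then every $A\in p$ would contain some $\mathrm{FS}(\vec x)\in p$, so $p$ would be strongly summable, and the existence of such $p$ is not provable in ZFC.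

So the sets that enter must be of another kind. We need a supply of freedom that outlasts all $\mathfrak c$ stages. The supply will be $\mathfrak c$ many independent "readings" of one countable alphabet, of which each stage uses up only countably many. A reading used up at stage $\xi$ will also carry a code that forces "$\Rightarrow$" in (1).

## Letters and words in a countable group

This section gives $G$ a partial coordinate system: a countable alphabet whose sparse sums can be read uniquely.

Choose inductively finite $E_k\subseteq G\setminus\{0\}$ with $|E_k|=(k+1)^{2^k}$ such that, with $\Delta_k=\{c-a:c,a\in E_k\cup\{0\}\}$,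
$$\Delta_k\cap V_k\subseteq\{0\},\qquad V_k=\{g_0,\dots,g_k\}+\Delta_0+\dots+\Delta_{k-1}.$$
This is possible: $V_k$ is finite and contains $0$. Choose the elements of $E_k$ one at a time, each new element avoiding the finite set $(F\cup\{0\})\pm V_k$, where $F$ is the set of elements of $E_k$ already chosen. The new element $e$ is then nonzero, not in $F$, and neither $e-a$ nor $a-e$ is in $V_k$ for $a\in F\cup\{0\}$.

**Statement (2).** *If $g_j=\sum_{k\le m}\delta_k$ with $\delta_k\in\Delta_k$, then $\delta_k=0$ for all $k>j$.*

Otherwise let $m'>j$ be the largest index with $\delta_{m'}\ne0$. As $\Delta_k=-\Delta_k$ and $j\le m'$, we get $\delta_{m'}=g_j-\sum_{k<m'}\delta_k\in V_{m'}$, a contradiction.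

For $j=0$: if $\sum\delta_k=0$, then $\delta_k=0$ for $k>0$, hence also $\delta_0=0$. So the $E_k$ are pairwise disjoint: if $a\in E_k\cap E_l$ with $k\ne l$, then $a+(-a)=0$ with $a\in\Delta_k$, $-a\in\Delta_l$ would give $a=0$.

Let $E=\bigcup_kE_k$, the set of **letters**, and $\kappa(a)=k$ for $a\in E_k$. A **word** is an element $w=a_1+\dots+a_n$ with $n\ge0$, $a_i\in E$ and $\kappa(a_1)<\dots<\kappa(a_n)$. If two such sums are equal, subtract them. The $k$-th component of the difference is in $\Delta_k$, so by (2) with $j=0$ all components vanish and the letters agree. So we may identify $w$ with the sequence $(a_1,\dots,a_n)$; the empty word is $0$. Let $\mathcal W$ be the set of words, $k(w)=\kappa(a_n)$ and $k(0)=-1$. A nonempty word $y$ is **beyond** $x\in\mathcal W$ if $\kappa(\text{first letter of }y)>k(x)$; then $x+y$ is the concatenation $xy$. For each $m$ only finitely many words have $k(w)\le m$.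

**Example 3.** In $\mathbb Z$, enumerated $0,1,-1,2,-2,\dots$, we have $V_0=\{0\}$, and we may take $E_0=\{1\}$. Then $V_1=\{0,1\}+\{-1,0,1\}=\{-1,0,1,2\}$, and $E_1=\{10,20,30,40\}$ is allowed. The words with $k(w)\le1$ are $0,\,1,\,10,20,30,40,\,11,21,31,41$; for example $21=(1,20)$. The integer $30-10=20$ is a letter but it is not read as "$30$ minus $10$": a word takes at most one letter from each $E_k$, with sign $+$.

Not every element of $G$ is a word. The next statement says that a non-word cannot become a word by adding letters far out.

**Statement (3).** *If $x=g_j\notin\mathcal W$ and $y\in\mathcal W$ has all letters with $\kappa>j$, then $x+y\notin\mathcal W$.*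

Suppose $x+y=w\in\mathcal W$. Write $w=w'w''$, where $w'$ has the letters with $\kappa\le j$ and $w''$ those with $\kappa>j$. Then $g_j=w'+(w''-y)$ has the form in (2), with $w''-y$ the part with indices $>j$. So $w''-y=0$ and $x=w'\in\mathcal W$, a contradiction.

## Continuum many independent rows

Let $R=\{0,1\}^\omega$; its elements are called **rows**. The set of functions $\{0,1\}^k\to\{0,\dots,k\}$ has $(k+1)^{2^k}$ elements, so identify $E_k$ with it. For $i\in R$ and $a\in E_k$ let
$$f_i(a)=a(i{\restriction}k),$$
the value that row $i$ reads on the letter $a$. Rows are independent: *for distinct $i_1,\dots,i_n\in R$ and $c_1,\dots,c_n\in\omega$, for all but finitely many $k$ there is $a\in E_k$ with $f_{i_j}(a)=c_j$ for all $j$.* It suffices that the $i_j{\restriction}k$ are distinct and $k\ge\max_jc_j$.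

A **prescription** on $I\subseteq R$ is a family $g=(g_i)_{i\in I}$ of functions $g_i:\mathcal W\to\omega$. It says which value row $i$ should read on the letter that comes after the word $v$. For finite $J\subseteq I$ let
$$\mathrm{Ob}(g,J)=\{w\in\mathcal W:f_i(a)=g_i(v)\text{ for all prefixes }va\text{ of }w\ (a\in E),\ i\in J\},\qquad\mathrm{Ob}[g]=\bigcap_J\overline{\mathrm{Ob}(g,J)},$$
the words that obey $g$ on $J$. Since $\mathrm{Ob}(g,J)\cap\mathrm{Ob}(g,J')=\mathrm{Ob}(g,J\cup J')$, the intersection is directed. If $g'$ extends $g$ to a larger row set, then $\mathrm{Ob}[g']\subseteq\mathrm{Ob}[g]$.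

**Example 4.** In Example 3 identify $10,20,30,40$ with the functions on $\{0,1\}$ whose value pairs $(a(0),a(1))$ are $(0,0),(0,1),(1,0),(1,1)$. A row $i$ with $i(0)=0$ reads $0,0,1,1$ on these letters, and reads $0$ on the letter $1\in E_0$. If $g_i(0)=1$ and $g_i(v)=0$ for $v\ne0$, the words in $\mathrm{Ob}(g,\{i\})$ with $k(w)\le1$ are $0,30,40$.

For $x\in\mathcal W$ define the shifted prescription by $(g_x)_i(y)=g_i(xy)$ if $y=0$ or $y$ is beyond $x$, and $(g_x)_i(y)=0$ otherwise. Then
$$x\in\mathrm{Ob}(g,J),\ y\in\mathrm{Ob}(g_x,J),\ y\text{ beyond }x\ \Longrightarrow\ xy\in\mathrm{Ob}(g,J). \tag{4}$$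
A prefix $va$ of $xy$ either is a prefix of $x$, or has $v=xy'$ with $y'a$ a prefix of $y$; then $f_i(a)=(g_x)_i(y')=g_i(xy')$.

## The semigroup $S$ of ultrafilters with controlled next letters

Now we choose the semigroup $S$ in which the recursion will run. It must consist of ultrafilters on words, be closed under sums, and absorb decompositions after a translation.

A **weak P-point** is an ultrafilter $u\in\omega^*$ with $u\notin\overline D$ for every countable $D\subseteq\omega^*\setminus\{u\}$. For contrast, split $\omega$ into infinite sets $A_n$, take $d_n\in\omega^*$ with $A_n\in d_n$ and $z\in\omega^*$, and let $v=\{A:\{n:A\in d_n\}\in z\}$. Then $v$ is a nonprincipal ultrafilter in the closure of $\{d_n\}$, and $v\ne d_n$ because $A_n\notin v$. So $v$ is not a weak P-point. Kunen (*Weak P-points in $N^*$*, Colloq. Math. Soc. János Bolyai 23 (1980), 741–749) proves in ZFC that weak P-points exist. Fix one, $u$.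

For $b:\mathcal W\to u$ let
$$U_b=\{w\in\mathcal W:\kappa(a)\in b(v)\text{ whenever }va\text{ is a prefix of }w\ (a\in E)\}.$$
For example, $b(v)=(k(v)+1,\omega)$ for all $v$ gives the words without the index $0$ and without two consecutive indices. Each $U_b$ is closed under prefixes and contains $0$, and $U_b\cap U_{b'}=U_{b\cap b'}$, where $(b\cap b')(v)=b(v)\cap b'(v)$. Let
$$S=\{q\in\beta G:U_b\setminus\{0\}\in q\text{ for all }b:\mathcal W\to u\},$$
a closed set. Let $q\in S$. We record three properties.

* **(S1)** *$q$ contains $\{y\in\mathcal W\setminus\{0\}:\kappa(\text{first letter of }y)>j\}$ for each $j$.* This set is $U_b\setminus\{0\}$ for $b(0)=(j,\omega)$, $b(v)=\omega$ for $v\ne0$. So for each $x\in\mathcal W$, $q$-a.e. $y$ is beyond $x$.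
* **(S2)** *$q$ is nonprincipal.* We have $\mathcal W\setminus\{0\}\in q$, and a nonempty word $w$ is not in the set of (S1) for $j=\kappa(\text{first letter of }w)$.
* **(S3)** *For $e\in E$, $\{w\in\mathcal W:e\text{ is a letter of }w\}\notin q$.* For the constant function $b(v)=\omega\setminus\{\kappa(e)\}\in u$, no word in $U_b$ contains $e$.

**Statement (5).** *If $x\in U_b\setminus\{0\}$ and $t\in S$, then $-x+(U_b\setminus\{0\})\in t$.*

Let $b_x(y)=b(xy)\cap(k(x),\omega)$ when $y=0$ or $y$ is beyond $x$, and $b_x(y)=\omega$ otherwise; then $b_x:\mathcal W\to u$. Let $y\in U_{b_x}\setminus\{0\}$. Its first letter has $\kappa\in b_x(0)\subseteq(k(x),\omega)$, so $y$ is beyond $x$. A prefix $va$ of $xy$ is either a prefix of $x$, so that $\kappa(a)\in b(v)$, or has $v=xy'$ with $y'a$ a prefix of $y$, so that $\kappa(a)\in b_x(y')\subseteq b(xy')$. Hence $x+y=xy\in U_b\setminus\{0\}$. So $-x+(U_b\setminus\{0\})\supseteq U_{b_x}\setminus\{0\}\in t$.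

Consequently $S+S\subseteq S$: for $q,t\in S$ the set $\{x:-x+(U_b\setminus\{0\})\in t\}$ contains $U_b\setminus\{0\}\in q$.

## Decompositions of elements of $S$ move into $S$ by a translation

**Lemma 3.** If $p\in S$, $q,r\in G^*$ and $q+r=p$, then there is $x\in G$ with $-x+q\in S$ and $x+r\in S$.

**Step A: some translate $x+r$ is in $S$.** Suppose not. Let $D=\{d_0,d_1,\dots\}=\{x+r:x\in G\}$, a translation-invariant set of nonprincipal ultrafilters disjoint from $S$. The purpose of this step is to build one $b:\mathcal W\to u$ with $U_b\notin d_n$ for all $n$. That is enough: then $\{x:-x+U_b\in r\}=\{x:U_b\in x+r\}=\emptyset$, so $U_b\notin q+r=p$, contradicting $p\in S$.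

*Classification.* If $\mathcal W\notin d_n$, then $U_b\notin d_n$ automatically. Let $\mathcal W\in d\in D$. Let $\mathrm{St}(d)$ be the set of $s\in\mathcal W$ such that $d$-a.e. element is a word with prefix $s$. It contains $0$, is closed under prefixes, and is a chain under the prefix order, as two of its elements are prefixes of a common word. If $\mathrm{St}(d)$ is infinite, call $d$ of *branch type*. Otherwise it has a largest element $s_d$, and since $d$ is nonprincipal, $d$-a.e. $w$ properly extends $s_d$. Let $v_d$ be the image of $d$ under $w\mapsto\kappa(\text{letter of }w\text{ following }s_d)$, an ultrafilter on $\omega$. If $v_d$ were principal, then, the $E_k$ being finite, the next letter would be $d$-a.e. a constant $a$, and $s_da\in\mathrm{St}(d)$ would contradict maximality. So $v_d\in\omega^*$. Call $d$ *type I* if $v_d\ne u$, and *type II* if $v_d=u$.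

*Ingredients of $b$.* For $s\in\mathcal W$, the set $\{v_d:d\in D\text{ of type I},\ s_d=s\}$ is a countable subset of $\omega^*\setminus\{u\}$. Since $u$ is a weak P-point, there is $B_s\in u$ belonging to none of these $v_d$. For $d$ of type II, $-s_d+d\in D$, so $-s_d+d\notin S$; since it is nonprincipal, there is $b_d:\mathcal W\to u$ with $U_{b_d}\notin-s_d+d$.

*Definition of $b$.* There are infinitely many $d_n$, but $b(w)$ may meet only finitely many demands; so $d_n$ is allowed to speak only at words with $k(w)\ge n$. Let $b(w)$ be the intersection of $B_w$ with the following finitely many members of $u$, over $n\le k(w)$: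

* if $d_n$ is of type II and $w=s_{d_n}w'$ ($s_{d_n}$ is a prefix of $w$ with remainder $w'$): the set $b_{d_n}(w')$;
* if $d_n$ is of branch type, $w\in\mathrm{St}(d_n)$, and $wa\in\mathrm{St}(d_n)$ with $a$ a letter: the set $\omega\setminus\{\kappa(a)\}$. (The letter $a$ is unique, as $\mathrm{St}(d_n)$ is a chain.)

*Check that $U_b\notin d_n$.*

* *Branch type.* $\mathrm{St}(d_n)$ is an infinite chain closed under prefixes, so there are $w\in\mathrm{St}(d_n)$ with $k(w)\ge n$ and a letter $a$ with $wa\in\mathrm{St}(d_n)$. Then $d_n$-a.e. word extends $wa$ and is not in $U_b$, as $\kappa(a)\notin b(w)$.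
* *Type I.* With $s=s_{d_n}$, for $d_n$-a.e. word the letter after $s$ has $\kappa\notin B_s\supseteq b(s)$.
* *Type II.* With $s=s_{d_n}$, $d_n$-a.e. word is $sy$ with $\kappa(\text{first letter of }y)>n$ and $\kappa(\text{first letter of }y)\in b_{d_n}(0)$, since $v_{d_n}=u$. Suppose such $sy$ is in $U_b$. For each nonempty prefix $y'$ of $y$ we have $k(sy')>n$, so $b(sy')\subseteq b_{d_n}(y')$. Hence $\kappa(a)\in b_{d_n}(y')$ for every prefix $y'a$ of $y$: for $y'\ne0$ because $sy\in U_b$, and for $y'=0$ by the choice of $y$. So $y\in U_{b_{d_n}}$. But $U_{b_{d_n}}\notin-s+d_n$ says that for $d_n$-a.e. $sy$ we have $y\notin U_{b_{d_n}}$. So $U_b\notin d_n$.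

**Step B: the left summand follows.** Let $x+r\in S$ by Step A, and put $r'=x+r$, $q'=-x+q$; then $q'+r'=p$. Suppose $q'\notin S$. As $q'$ is nonprincipal, some $U_b\notin q'$. We show that a bad left summand spoils the sum. Let $z\in G\setminus U_b$. If $z\in\mathcal W$, then $r'$-a.e. $y$ is beyond $z$, and $z+y=zy\notin U_b$, as $U_b$ is closed under prefixes. If $z=g_j\notin\mathcal W$, then $r'$-a.e. $y$ is a word with all letters having $\kappa>j$, so $z+y\notin\mathcal W$ by (3). Hence $\{z:-z+U_b\in r'\}\subseteq U_b\notin q'$, so $U_b\notin p$, a contradiction. $\square$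

**Remark (how much of $u$ is used).** The weak P-point enters only through the sets $B_s$ for type I. Suppose $u$ is replaced everywhere by the filter of cofinite subsets of $\omega$, so that $b$ takes cofinite values. Everything above except the type I case uses only that the values of $b$ come from a filter containing the cofinite sets. In the check for type II, the equality $v_{d_n}=u$ is used only to get $b_{d_n}(0)\in v_{d_n}$, and that $\kappa(\text{first letter of }y)>n$ almost everywhere; for cofinite $b_{d_n}(0)$ both hold for every nonprincipal $v_{d_n}$. So every $d$ with finite $\mathrm{St}(d)$ can then be handled as type II, the $B_s$ can be dropped, and the lemma holds for the corresponding $S$. What follows uses of $S$ only closedness, (S1)–(S3), (5), Lemma 3, and that the sets $b(v)$ are infinite, may be chosen to omit finitely many values, and can be intersected. We nevertheless keep $u$ fixed as above.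

## Words that reveal where they may be cut

We now have to produce sets $L$ for which (1) can hold. The direction "$\Leftarrow$" asks that words of $L$ can be concatenated. The direction "$\Rightarrow$" asks that, when $xy\in L$ for $q$-a.e. $x$ and $r$-a.e. $y$, both pieces already lie in $L$.

Here is the device. Fix one row $i^*$ and let $M=f_{i^*}$ be its reading. Fix injections $\mathrm{st}:\omega\to\omega$ and $\mathrm{cd}:\mathcal W\setminus\{0\}\to\omega$ with disjoint ranges. Consider runs $(e_1,\dots,e_m)$ in which $M(e_1)=\mathrm{st}(N)$ for some $N$, and $M(e_{i+1})=\mathrm{cd}(e_1\cdots e_i)$: each later letter names everything that precedes it in the run. Words of $L$ will be concatenations of runs.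

**Example 5.** Let $w=(e_1,e_2,e_3,e_4)$ have $M$-values $\mathrm{st}(4),\mathrm{cd}(e_1),\mathrm{st}(9),\mathrm{cd}(e_3)$. The letters with values in $\mathrm{ran}(\mathrm{st})$ mark the runs $(e_1,e_2)$ and $(e_3,e_4)$. The cut after $e_2$ leaves two words of the same kind. The cut after $e_1$ leaves the right piece $(e_2,e_3,e_4)$, whose first letter names $e_1$.

In a sum $q+r$, the right piece $y$ is distributed according to one fixed $r$ while $x$ varies over a member of $q$. If $r$-a.e. $y$ had a first letter naming the current run of $x$, then this run would be the same for all these $x$, and then all $x$ would contain a common letter. That contradicts (S3). So almost all cuts are at the boundary of runs. This will be the proof of "$\Rightarrow$".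

The number $N$ announced at the start of a run has its own task. It will be larger than $k$ of everything before the run, so it bounds the finitely many words to which the run may have to be appended.

## The recursion of length $\mathfrak c$

Fix $\zeta:\mathfrak c\to2$ (used only to count), enumerate the subsets of $G$ as $\{A_\xi:\xi<\mathfrak c\}$, and keep the injections $\mathrm{st},\mathrm{cd}$ fixed for the whole recursion. By recursion on $\xi<\mathfrak c$ we construct countable sets $C_\xi\subseteq R$ of rows that are used up, and sets $L_\xi=L_\xi^0\supseteq L_\xi^1\supseteq\cdots$ of nonempty words. For $\xi\le\mathfrak c$ put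
$$R_\xi=R\setminus\bigcup_{\eta<\xi}C_\eta,\qquad\mathcal B_\xi=\{U_b\setminus\{0\}:b\}\cup\{L_\eta^n:\eta<\xi,\ n<\omega\},\qquad T_\xi=\bigcap_{Y\in\mathcal B_\xi}\overline Y\subseteq S.$$
For $\xi<\mathfrak c$ fewer than $\mathfrak c$ rows have been used, so $|R_\xi|=\mathfrak c$. The requirements, for $\eta,\xi<\mathfrak c$, are:

* **(I1)** If $x\in L_\eta^n$, $y\in L_\eta^{k(x)+1}$ and $y$ is beyond $x$, then $xy\in L_\eta^n$.
* **(I2)** For $q,r\in S$: $\ [\forall n\ L_\eta^n\in q+r]\iff[\forall n\ L_\eta^n\in q\text{ and }L_\eta^n\in r]$.
* **(I3)** For every prescription $g$ on $R_\xi$, $T_\xi\cap\mathrm{Ob}[g]\ne\emptyset$. By compactness this is equivalent to: $\bigcap\mathcal F\cap\mathrm{Ob}(g,J)\ne\emptyset$ for all finite $\mathcal F\subseteq\mathcal B_\xi$ and finite $J\subseteq R_\xi$.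
* **(I4)** $L_\eta\subseteq A_\eta$ or $L_\eta\cap A_\eta=\emptyset$.

(I3) is the invariant that replaces diagonalization: however many sets have entered, the unused rows can still be made to read anything. We shall use this consequence of (5) and (I1):

**Statement (6).** *If $x\in Y\in\mathcal B_\xi$ and $t\in T_\xi$, then $-x+Y\in t$.*

For $Y=U_b\setminus\{0\}$ this is (5). For $Y=L_\eta^n$, the set $-x+L_\eta^n$ contains $\{y\in L_\eta^{k(x)+1}:y\text{ beyond }x\}$, which is in $t$.

**(I3) at $\xi=0$: the start.** A finite family of sets $U_b\setminus\{0\}$ has an intersection of the same form, so let $b$, $g$ and a finite $J$ be given. Choose $k\in b(0)$ large and $a\in E_k$ with $f_i(a)=g_i(0)$ for $i\in J$. The one-letter word $a$ has only the prefix $0a$ to check, so it is in $(U_b\setminus\{0\})\cap\mathrm{Ob}(g,J)$.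

**(I3) at limits $\xi$: nothing is lost.** Let $g$ be a prescription on $R_\xi$, and let $\mathcal F\subseteq\mathcal B_\xi=\bigcup_{\eta<\xi}\mathcal B_\eta$ and $J\subseteq R_\xi$ be finite. Then $\mathcal F\subseteq\mathcal B_\eta$ for some $\eta<\xi$, and $J\subseteq R_\xi\subseteq R_\eta$. Extend $g$ arbitrarily to $R_\eta$ and apply (I3) at $\eta$.

It remains to do stage $\xi$: given the objects below $\xi$ and (I3) at $\xi$, construct $C_\xi$ and the $L_\xi^n$, and prove (I1), (I2), (I4) for $\xi$ and (I3) at $\xi+1$. Write $T=T_\xi$ and $\mathcal B=\mathcal B_\xi$.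

## Stage $\xi$: sets that are large up to countably many rows

To decide $A_\xi$ without destroying (I3), we need a notion of largeness that tolerates the loss of countably many rows. Let $\mathcal L$ be the family of all $B\subseteq G$ for which there is a countable $H\subseteq R_\xi$, a **witness**, such that
$$T\cap\mathrm{Ob}[g]\cap\overline B\ne\emptyset\quad\text{for every prescription }g\text{ on }R_\xi\setminus H .$$
A countable superset of a witness within $R_\xi$ is a witness (extend prescriptions). By (I3), $G\in\mathcal L$ with witness $\emptyset$. Also $\emptyset\notin\mathcal L$, and $\mathcal L$ is closed under supersets.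

**Claim 1 (largeness is partition regular).** If $B_1\cup B_2\in\mathcal L$, then $B_1\in\mathcal L$ or $B_2\in\mathcal L$.

Let $H$ witness $B_1\cup B_2\in\mathcal L$ and suppose $B_1\notin\mathcal L$. As $H$ is not a witness for $B_1$, there is $g$ on $R_\xi\setminus H$ with $T\cap\mathrm{Ob}[g]\cap\overline{B_1}=\emptyset$. By compactness $T\cap\overline{\mathrm{Ob}(g,J)}\cap\overline{B_1}=\emptyset$ for some finite $J\subseteq R_\xi\setminus H$. Then $H\cup J$ witnesses $B_2\in\mathcal L$: for $g'$ on $R_\xi\setminus(H\cup J)$ let $g''=g'\cup g{\restriction}J$, a prescription on $R_\xi\setminus H$. The set $T\cap\mathrm{Ob}[g'']$ meets $\overline{B_1\cup B_2}=\overline{B_1}\cup\overline{B_2}$, but not $\overline{B_1}$, since $\mathrm{Ob}[g'']\subseteq\overline{\mathrm{Ob}(g,J)}$. So it meets $\overline{B_2}$, and $\mathrm{Ob}[g'']\subseteq\mathrm{Ob}[g']$. $\square$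

So the sets not in $\mathcal L$ form a proper ideal, and
$$\Gamma=\{q\in\beta G:q\subseteq\mathcal L\},$$
the set of ultrafilters extending the dual filter, is nonempty and closed. Moreover $\Gamma\subseteq T$: for $Y\in\mathcal B$ we have $T\cap\overline{G\setminus Y}=\emptyset$, so $G\setminus Y\notin\mathcal L$, and $Y\in q$ for all $q\in\Gamma$.

**Claim 2 (largeness respects sums).** $\Gamma+\Gamma\subseteq\Gamma$.

Let $q,r\in\Gamma$ and $B\in q+r$; we must show $B\in\mathcal L$. As $q\in T\subseteq S$, $X=\{x\in\mathcal W\setminus\{0\}:-x+B\in r\}$ is in $q$. Let $H_0$ witness $X\in\mathcal L$, let $H_x$ witness $-x+B\in\mathcal L$ for $x\in X$, and let $H=H_0\cup\bigcup_{x\in X}H_x$. Since $G$ is countable, so is $H$. We show that $H$ witnesses $B\in\mathcal L$. Let $g$ be a prescription on $R_\xi\setminus H$, and let $\mathcal F\subseteq\mathcal B$ and $J\subseteq R_\xi\setminus H$ be finite. Extending $g$ to $R_\xi\setminus H_0$ and using the witness $H_0$, we find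
$$x\in X\cap\bigcap\mathcal F\cap\mathrm{Ob}(g,J).$$
Extend $g_x$ to $R_\xi\setminus H_x$. As $H_x$ is a witness, there is $t\in T$ containing $-x+B$ and $\mathrm{Ob}(g_x,J)$. By (6) it contains $-x+Y$ for each $Y\in\mathcal F$, and by (S1) $t$-a.e. $y$ is beyond $x$. Choose $y$ in all these sets. By (4), $xy\in B\cap\bigcap\mathcal F\cap\mathrm{Ob}(g,J)$. As $\mathcal F$ and $J$ were arbitrary, compactness gives $T\cap\mathrm{Ob}[g]\cap\overline B\ne\emptyset$. $\square$

## Stage $\xi$: the sets $L_\xi^n$

**Choosing an idempotent, a side of $A_\xi$, and the rows to use up.** By Ellis–Numakura there is an idempotent $q_\xi\in\Gamma$. Let $A\in\{A_\xi,G\setminus A_\xi\}$ with $A\in q_\xi$, and let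
$$A^\star=\{x\in A:-x+A\in q_\xi\}.$$
As $A\in q_\xi=q_\xi+q_\xi$, we have $A^\star\in q_\xi$. Moreover $-x+A^\star\in q_\xi$ for $x\in A^\star$: indeed
$$-x+A^\star=(-x+A)\cap\{y:-y+(-x+A)\in q_\xi\},$$
and $-x+A\in q_\xi=q_\xi+q_\xi$ puts both sets in $q_\xi$. (This is also the fact used for $C^\star$ earlier.) For finite $\Phi\subseteq A^\star$ put
$$Q_\Phi=A^\star\cap\bigcap_{x\in\Phi}(-x+A^\star)\in q_\xi\subseteq\mathcal L,$$
with countable witness $H_\Phi$. Let $H=\bigcup_\Phi H_\Phi$, which is countable, choose $i^*\in R_\xi\setminus H$, and put $C_\xi=H\cup\{i^*\}$, $M=f_{i^*}$. Let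
$$\Phi(N)=\{x\in A^\star\cap\mathcal W:x\ne0,\ k(x)<N\},$$
which is finite.

**Runs.** A **complete run with start $N$** is a nonempty word $y=(e_1,\dots,e_m)$ such that

* $M(e_1)=\mathrm{st}(N)$ and $N\equiv\zeta(\xi)\pmod2$;
* $M(e_{i+1})=\mathrm{cd}(e_1\cdots e_i)$ for $1\le i<m$;
* $y\in Q_{\Phi(N)}$.

Let $L_\xi$ be the set of words $w=y_1y_2\cdots y_l$ ($l\ge1$) such that each $y_j$ is a complete run with start $N_j$, and for $j<l$ the run $y_{j+1}$ is beyond $y_j$ and $k(y_j)<N_{j+1}$. The decomposition is unique: the first letters of the runs are exactly the letters of $w$ with $M$-value in $\mathrm{ran}(\mathrm{st})$, called **start letters**, since all other letters have $M$-value in $\mathrm{ran}(\mathrm{cd})$. Put $N_1(w)=N_1$ and $L_\xi^n=\{w\in L_\xi:N_1(w)\ge n\}$.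

**(I4): $L_\xi$ decides $A_\xi$.** We show $L_\xi\subseteq A^\star\subseteq A$. First, $y_1\in Q_{\Phi(N_1)}\subseteq A^\star$. If $x=y_1\cdots y_j\in A^\star$ and $j<l$, then $k(x)=k(y_j)<N_{j+1}$, so $x\in\Phi(N_{j+1})$. Since $y_{j+1}\in Q_{\Phi(N_{j+1})}$, we get $y_{j+1}\in-x+A^\star$, i.e. $y_1\cdots y_{j+1}\in A^\star$.

**(I1): concatenation.** If $x\in L_\xi^n$ and $y\in L_\xi^{k(x)+1}$ is beyond $x$, then the runs of $x$ followed by those of $y$ satisfy the definition: the only new conditions are that $y$ is beyond $x$ and that $k(x)<N_1(y)$. Also $N_1(xy)=N_1(x)\ge n$.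

**(I2), "$\Leftarrow$".** Let $q,r\in S$ contain all $L_\xi^n$. For $x\in L_\xi^n\in q$, (I1) gives $-x+L_\xi^n\supseteq\{y\in L_\xi^{k(x)+1}:y\text{ beyond }x\}\in r$. So $L_\xi^n\in q+r$.

**(I2), "$\Rightarrow$": almost every cut is at a run boundary.** Let $q,r\in S$ be arbitrary with $L_\xi^n\in q+r$ for all $n$. Let $X_n=\{x\in\mathcal W\setminus\{0\}:-x+L_\xi^n\in r\}\in q$.

For $x\in X_0$ and $r$-a.e. $y$: $y$ is beyond $x$ and $xy\in L_\xi$; in particular the first letter of $x$ is a start letter. Let $a$ be the first letter of $y$. Either $M(a)\in\mathrm{ran}(\mathrm{st})$, or $a$ continues a run that began in $x$, and then $M(a)=\mathrm{cd}(x')$, where $x'$ is the nonempty suffix of $x$ beginning at its last start letter.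

Whether $M(a)\in\mathrm{ran}(\mathrm{st})$ depends only on $y$, so one of the two alternatives holds for $r$-a.e. $y$, the same one for all $x\in X_0$. Suppose it is the second. Then for each $x\in X_0$ the value $M(a)$ is $r$-a.e. equal to the constant $\mathrm{cd}(x')$. Since two members of $r$ intersect and $\mathrm{cd}$ is injective, there is one $z$ with $x'=z$ for all $x\in X_0$. Then all $x\in X_0\in q$ contain the last letter of $z$, contradicting (S3). Hence for $r$-a.e. $y$ the letter $a$ is a start letter.

So for $x\in X_n$ and $r$-a.e. $y$, we have $xy\in L_\xi^n$, and one of the runs of $xy$ ends exactly where $x$ ends. Thus $x$ and $y$ are concatenations of consecutive runs of $xy$: $x\in L_\xi^n$, $y\in L_\xi$, and $N_1(y)>k(x)$. So $X_n\subseteq L_\xi^n$, and $L_\xi^n\in q$ for all $n$. Since $q$ is nonprincipal, $X_0$ is infinite, so $k$ is unbounded on $X_0$. Given $m$, take $x\in X_0$ with $k(x)\ge m$: for $r$-a.e. $y$ we have $y\in L_\xi$ and $N_1(y)>m$, so $L_\xi^m\in r$.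

**(I3) at $\xi+1$: the unused rows are still free.** Let $g$ be a prescription on $R_{\xi+1}=R_\xi\setminus(H\cup\{i^*\})$, let $\mathcal F\subseteq\mathcal B_\xi$ and $J\subseteq R_{\xi+1}$ be finite, and let $n<\omega$. As $L_\xi^n$ decreases with $n$, it suffices to find a word in $L_\xi^n\cap\bigcap\mathcal F\cap\mathrm{Ob}(g,J)$. We let the row $i^*$ prescribe the code. Choose $N\ge n$ with $N\equiv\zeta(\xi)\pmod2$, and define $\tilde g$ on $R_\xi\setminus H=R_{\xi+1}\cup\{i^*\}$ by
$$\tilde g_i=g_i\ (i\in R_{\xi+1}),\qquad\tilde g_{i^*}(0)=\mathrm{st}(N),\qquad\tilde g_{i^*}(v)=\mathrm{cd}(v)\ (v\ne0).$$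
Now $Q_{\Phi(N)}\in\mathcal L$ has the witness $H_{\Phi(N)}\subseteq H$. Extend $\tilde g$ to $R_\xi\setminus H_{\Phi(N)}$; some element of $T$ contains $Q_{\Phi(N)}$ and $\mathrm{Ob}(\tilde g,J\cup\{i^*\})$, and, being in $T$, also the members of $\mathcal F$ and $\mathcal W\setminus\{0\}$. So there is a nonempty word
$$y\in Q_{\Phi(N)}\cap\bigcap\mathcal F\cap\mathrm{Ob}(\tilde g,J\cup\{i^*\}).$$
By the definition of $\tilde g_{i^*}$, $y$ is a complete run with start $N$. So $y\in L_\xi^n\cap\bigcap\mathcal F\cap\mathrm{Ob}(g,J)$.

The recursion is complete. Note why the run must only lie in the single set $Q_{\Phi(N)}$, fixed by the number $N$ that its first letter announces: $\mathcal L$ lets us meet one large set at a time, and $N$ tells us in advance which one.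

## The one-point set $T_{\mathfrak c}$

Let $T_{\mathfrak c}=\bigcap_{\xi<\mathfrak c}T_\xi=\{t\in S:L_\eta^n\in t\text{ for all }\eta<\mathfrak c,\ n<\omega\}$. The $T_\xi$ are closed, decreasing, and nonempty by (I3), so $T_{\mathfrak c}\ne\emptyset$ by compactness. By (I4), for every $A\subseteq G$ either $T_{\mathfrak c}\subseteq\overline A$ or $T_{\mathfrak c}\cap\overline A=\emptyset$. So $T_{\mathfrak c}=\{p\}$, with $p\in S\subseteq G^*$. By (I2) and $S+S\subseteq S$,
$$\text{for }q,r\in S:\qquad q+r\in T_{\mathfrak c}\iff q,r\in T_{\mathfrak c}, \tag{7}$$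
which is (1).

**Idempotent.** By (7), $p+p\in T_{\mathfrak c}=\{p\}$.

**Trivial sums.** Let $q,r\in G^*$ with $q+r=p$. By Lemma 3 there is $x$ with $-x+q\in S$ and $x+r\in S$, and $(-x+q)+(x+r)=p\in T_{\mathfrak c}$. By (7), $-x+q=p=x+r$, i.e. $q=x+p$ and $r=-x+p$.

**Number.** We use the free function $\zeta$. Make the choices of $q_\xi$, of the $H_\Phi$ and of $i^*$ at stage $\xi$ by a fixed choice function applied to the history below $\xi$, so that they do not depend on $\zeta(\xi)$. If $\zeta\ne\zeta'$ first differ at $\xi$, the two constructions agree below $\xi$ and use the same $A,q_\xi,H,i^*$ at $\xi$. The two sets $L_\xi$ are disjoint: the first letter of a word in $L_\xi$ has $M$-value $\mathrm{st}(N)$ with $N\equiv\zeta(\xi)$, respectively $N\equiv\zeta'(\xi)\pmod2$, and $\mathrm{st}$ is injective. So $p_\zeta\ne p_{\zeta'}$. There are $2^{\mathfrak c}$ functions $\zeta$, hence $2^{\mathfrak c}$ ultrafilters. This proves Theorem 1 for countable $G$, and by the reduction for all infinite abelian $G$. $\blacksquare$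

## The Boolean case: these idempotents are not strongly summable

We prove Addendum 2. Let $G$ be the countably infinite Boolean group and let $p\in S$ be idempotent, as are all the $p$ just constructed. We exhibit a member of $p$ that contains no $\mathrm{FS}(\vec x)\in p$.

**The member.** Let $\mathcal W_3$ be the set of words with at least $3$ letters. For each nonempty word $x$, $p$-a.e. $y$ is a nonempty word beyond $x$, and then $p$-a.e. $z$ is a nonempty word beyond $xy$, so $x+y+z=xyz\in\mathcal W_3$. Hence $\mathcal W_3\in p+p+p=p$.

**No FS-set.** Suppose $\mathrm{FS}(\vec x)\subseteq\mathcal W_3$ and $\mathrm{FS}(\vec x)\in p$. First we find two elements of $\mathrm{FS}(\vec x)$ that differ only in the last letter. If for each $v\in\mathcal W$ only finitely many letters $a$ with $\kappa(a)>k(v)$ satisfied $va\in\mathrm{FS}(\vec x)$, we could choose $b$ with $b(v)\in u$ omitting the corresponding finitely many values $\kappa(a)$. A nonempty word in $U_b$ has the form $va$ with $\kappa(a)\in b(v)$, so $(U_b\setminus\{0\})\cap\mathrm{FS}(\vec x)=\emptyset$. But both sets are in $p$, a contradiction.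 So some $v$ has infinitely many such letters, and, the $E_k$ being finite, there are letters $a,a'$ with $\kappa(a)\ne\kappa(a')$ and
$$va=\sum_{n\in F}x_n,\qquad va'=\sum_{n\in F'}x_n .$$
Here $F\ne F'$, since $va\ne va'$. In a Boolean group every element is its own inverse, so
$$a+a'=va+va'=\sum_{n\in F\triangle F'}x_n\in\mathrm{FS}(\vec x)\subseteq\mathcal W_3 .$$
But $a+a'$ is a word with two letters, a contradiction. So $p$ is not strongly summable. $\blacksquare$
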